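# No closed λ-term reduces to all of its closed expansions

## 1. Convertibility classes that contain an abstraction

Reduction of $\lambda$-terms has a direction. Some terms can nevertheless always undo what was done to them: however we reduce such a term, we can reduce further and get it back. The question of this talk is whether a whole convertibility class of closed terms can behave in this way.

Let $\Lambda^o$ be the set of closed $\lambda$-terms. One-step $\beta$-reduction $\to_\beta$ contracts a redex, $(\lambda x.M)N\to_\beta M[x:=N]$, anywhere in a term; $\twoheadrightarrow$ is its reflexive-transitive closure (zero or more steps), and $=_\beta$ is $\beta$-convertibility. Terms are taken modulo renaming of bound variables, and substitution is capture-avoiding. If $A\twoheadrightarrow B$, we call $B$ a reduct of $A$ and $A$ an expansion of $B$. The one theorem used without proof is the **Church–Rosser theorem**: if $A=_\beta B$, then $A$ and $B$ have a common reduct. In particular, distinct normal forms are not convertible. For example, the Church numerals $\mathbf c_n=\lambda f.\lambda x.f(f(\cdots(fx)))$, with $n$ occurrences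 of $f$ in the body, are pairwise inconvertible.

**Definition.** A closed term $M$ is *recurrent* if $M\twoheadrightarrow N$ entails $N\twoheadrightarrow M$. It is *hyper-recurrent* if every $N\in\Lambda^o$ with $N=_\beta M$ is recurrent.

Put $I=\lambda i.i$ and $\Omega=(\lambda x.xx)(\lambda x.xx)$. The only reduct of $\Omega$ is $\Omega$, so $\Omega$ is recurrent. The term $II$ is not: $II\to_\beta I$, and $I$ is normal.

The question, attributed to Statman (1993) in "A Lambda Calculus Satellite" (doi:10.4230/lipics.fscd.2023.3), is: **do hyper-recurrent $\lambda$-terms exist?** As background, Statman proved that hyper-recurrent combinators do not exist in Combinatory Logic.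

**Special case.** *If $M\in\Lambda^o$ is convertible to an abstraction, then $M$ is not hyper-recurrent.*

*Proof.* By Church–Rosser, $M$ and the abstraction have a common reduct $Q$. A reduct of an abstraction is an abstraction, so $Q$ is one, and it is closed because $M$ is. The closed term $IQ$ is convertible to $M$, and $IQ\to_\beta Q$. Every reduct of $Q$ is an abstraction, while $IQ$ is an application, so $Q\not\twoheadrightarrow IQ$. Hence $IQ$ is not recurrent. $\square$

This covers every closed term with a normal form, because a closed normal form is an abstraction. It does not cover $\Omega$, but $\Omega$ can be done by hand. With $K=\lambda a.\lambda b.a$ we have $K\Omega I\twoheadrightarrow\Omega$, and $\Omega$ reduces only to itself, so $K\Omega I$ is not recurrent. The same trick handles every $M$ with only finitely many reducts: the terms $KM\mathbf c_n$ are pairwise distinct and all reduce to $M$, so all but finitely many of them are not reducts of $M$.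

What changes in general? In the special case a visible feature, being an application, was lost for good. If $M$ is not convertible to an abstraction, all its reducts are applications, and there may be infinitely many of them. We need expansions of $M$ that $M$ cannot reach, and we need a reason why it cannot.

## 2. A family $Vr$ of expansions, almost none of which is reachable

**Theorem 1.** *For every $M\in\Lambda^o$ one can effectively construct $V\in\Lambda^o$ such that*

1. *$Vr\twoheadrightarrow M$ for every $r\in\Lambda^o$;*
2. *there is a finite set $\mathcal F\subset\Lambda^o$ such that, for $r\in\Lambda^o$: if $M\twoheadrightarrow Vr$, then $r=_\beta F$ for some $F\in\mathcal F$.*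

**Corollary 2.** *There is no hyper-recurrent closed $\lambda$-term. For every closed $M$, all but finitely many of the terms $V\mathbf c_n=_\beta M$ are not recurrent.*

**Corollary 3.** *No closed $M$ reduces to all its closed $\beta$-expansions. Every closed $M$ starts an infinite chain $M=M_0,M_1,M_2,\dots$ of closed terms with $M_{i+1}\twoheadrightarrow M_i$ and $M_i\not\twoheadrightarrow M_{i+1}$.*

*Proof of the corollaries from Theorem 1.* Distinct Church numerals are not convertible, so each $F\in\mathcal F$ is convertible to at most one $\mathbf c_n$. Hence for all but finitely many $n$ we have $V\mathbf c_n\twoheadrightarrow M$ but $M\not\twoheadrightarrow V\mathbf c_n$. Such a $V\mathbf c_n$ is closed, convertible to $M$, and not recurrent, so $M$ is not hyper-recurrent. It is also an expansion that $M$ does not reach. For the chain, let $V_{M_i}$ be the term that Theorem 1 gives for $M_i$, and put $M_{i+1}:=V_{M_i}\mathbf c_n$ for an $n$ outside the finite exceptional set. $\square$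

## 3. A term that reaches every $KM\mathbf c_n$

The obvious candidate is $V=KM$, since $KMr\twoheadrightarrow M$. It fails, and it is instructive to see how. We build a closed $M$ with
$$M\twoheadrightarrow KM\mathbf c_n\qquad\text{for every }n\ge0 .$$

Let $\Theta=UU$ with $U=\lambda u.\lambda v.v(uuv)$, so $\Theta A\to_\beta(\lambda v.v(UUv))A\to_\beta A(\Theta A)$. Let $\sigma=\lambda n.\lambda f.\lambda x.f(nfx)$, so $\sigma\mathbf c_n\twoheadrightarrow\mathbf c_{n+1}$. Put
$$\nu=\lambda g.\lambda x.\lambda z.\,g\,x\,(\sigma z),\qquad G=\Theta\bigl(\lambda w.\lambda g.\,g\,(w(\nu g))\,\mathbf c_0\bigr),\qquad M=GK,$$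
and $K_0=K$, $K_{n+1}=\nu K_n$. The following hold.

* $K_n\twoheadrightarrow K$ for all $n$. Indeed $\nu K\to_\beta\lambda x.\lambda z.Kx(\sigma z)\twoheadrightarrow\lambda x.\lambda z.x=K$; iterate.
* $GK_n\twoheadrightarrow K_n\,(GK_{n+1})\,\mathbf c_0$, by the reduction of $\Theta$.
* $K_nX\mathbf c_0\twoheadrightarrow KX(\sigma(\cdots(\sigma\mathbf c_0)))\twoheadrightarrow KX\mathbf c_n$ for every $X$, since $\nu K_{n-1}XZ\twoheadrightarrow K_{n-1}X(\sigma Z)$.

So $GK_n\twoheadrightarrow K(GK_{n+1})\mathbf c_n$. This reduces on the one hand to $GK_{n+1}$; therefore $M=GK_0$ reduces to every $GK_n$. On the other hand it reduces to $K(GK)\mathbf c_n=KM\mathbf c_n$, because $K_{n+1}\twoheadrightarrow K$. Hence $M\twoheadrightarrow KM\mathbf c_n$ for all $n$.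

The term $K_n$ is an impostor: it reduces to $K$, but it tampers with the second argument before throwing it away. The evaluation of $KMr$ cannot expose this, because $K$ receives both arguments and drops the second one without having run any of $M$. So we want a $V$ with two properties:

* before it accepts its argument $r$, the evaluation of $V$ runs the code that matters;
* after accepting $r$, it runs only code that was already run before.

The rest of the talk builds such a $V$ and shows that these two properties suffice.

## 4. Weak head reduction

To say "the evaluation" we need a deterministic strategy. Every term is uniquely of the form $HA_1\dots A_n$ with $n\ge0$ and $H$ a variable or an abstraction. Define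
$$(\lambda y.P)QR_1\dots R_n\ \to_w\ P[y:=Q]R_1\dots R_n\qquad(n\ge0).$$
Write $\twoheadrightarrow_w$ for zero or more steps, $\to_w^+$ for one or more, $\to_w^q$ for exactly $q$. The following facts are immediate from the definition.

* $\to_w$ is deterministic. The *$w$-path* of $A$ is the unique maximal $\to_w$-sequence from $A$.
* $\to_w$ is closed under substitution and under right application ($A\to_wA'$ implies $AC\to_wA'C$).
* A term is $\to_w$-irreducible iff it is an abstraction or of the form $yA_1\dots A_n$ with $n\ge0$. A closed irreducible term is an abstraction.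

**Lemma 4 (standardization).** *Suppose $A\twoheadrightarrow T$.*

* *If $T=y$, then $A\twoheadrightarrow_wy$.*
* *If $T=\lambda y.T_0$, then $A\twoheadrightarrow_w\lambda y.A_0$ with $A_0\twoheadrightarrow T_0$.*
* *If $T=T_1T_2$, then $A\twoheadrightarrow_wA_1A_2$ with $A_1\twoheadrightarrow T_1$ and $A_2\twoheadrightarrow T_2$.*

*Proof.* We define a relation that builds in the conclusion, and show that it contains $\twoheadrightarrow$. Define $A\Rightarrow T$ inductively:

* (v) $A\twoheadrightarrow_wy$ gives $A\Rightarrow y$;
* (l) $A\twoheadrightarrow_w\lambda y.A_0$ and $A_0\Rightarrow T_0$ give $A\Rightarrow\lambda y.T_0$;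
* (a) $A\twoheadrightarrow_wA_1A_2$, $A_1\Rightarrow T_1$ and $A_2\Rightarrow T_2$ give $A\Rightarrow T_1T_2$.

By induction, $A\Rightarrow T$ implies $A\twoheadrightarrow T$. So if we show that $A\twoheadrightarrow T$ implies $A\Rightarrow T$, the lemma follows by reading off the last rule.

(i) *$T\Rightarrow T$.* Induction on $T$, with zero $w$-steps in each rule.

(ii) *If $A\twoheadrightarrow_wB\Rightarrow T$, then $A\Rightarrow T$.* Prefix the reduction $A\twoheadrightarrow_wB$ to the $w$-reduction in the last rule.

(iii) *If $A\Rightarrow T$ and $B\Rightarrow R$, then $A[y:=B]\Rightarrow T[y:=R]$.* Induction on the height of the derivation of $A\Rightarrow T$. Renaming a variable to a fresh one throughout a derivation does not change its height, so bound variables in (l) may be chosen fresh.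

* (v) with $A\twoheadrightarrow_wy$: $A[y:=B]\twoheadrightarrow_wB\Rightarrow R$; apply (ii).
* (v) with $A\twoheadrightarrow_wz\ne y$: $A[y:=B]\twoheadrightarrow_wz$, so $A[y:=B]\Rightarrow z$.
* (l) with bound variable $z$ fresh: $A[y:=B]\twoheadrightarrow_w\lambda z.A_0[y:=B]$, and $A_0[y:=B]\Rightarrow T_0[y:=R]$ by induction.
* (a): $A[y:=B]\twoheadrightarrow_wA_1[y:=B]\,A_2[y:=B]$; apply the induction hypothesis to both parts.

(iv) *If $A\Rightarrow T\to_\beta T'$, then $A\Rightarrow T'$.* Induction on $A\Rightarrow T$. In (v) there is no $T'$. If the contracted redex lies in $T_0$ (rule (l)) or in $T_1$ or $T_2$ (rule (a)), use the induction hypothesis and the same rule. There remains $T=(\lambda y.P)Q$ contracted at the root, $T'=P[y:=Q]$. Then $A\twoheadrightarrow_wA_1A_2$ with $A_1\Rightarrow\lambda y.P$ and $A_2\Rightarrow Q$. The former comes from (l), so $A_1\twoheadrightarrow_w\lambda y.A_0$ with $A_0\Rightarrow P$. Hence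
$$A\twoheadrightarrow_wA_1A_2\twoheadrightarrow_w(\lambda y.A_0)A_2\to_wA_0[y:=A_2]\Rightarrow P[y:=Q],$$
the last by (iii). Apply (ii).

Starting from $A\Rightarrow A$ by (i) and following $A\twoheadrightarrow T$ step by step with (iv), we get $A\Rightarrow T$. $\square$

**Lemma 5.** *If $A\twoheadrightarrow T_0T_1\dots T_n$ with $T_0$ an abstraction, then $A\twoheadrightarrow_wA_0A_1\dots A_n$ with $A_0$ an abstraction and $A_i\twoheadrightarrow T_i$ for all $i$. If $A\twoheadrightarrow yT_1\dots T_n$, then $A\twoheadrightarrow_wyA_1\dots A_n$ with $A_i\twoheadrightarrow T_i$.*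

*Proof.* Induction on $n$. For $n=0$ this is Lemma 4. For $n\ge1$, Lemma 4 gives $A\twoheadrightarrow_wBA_n$ with $B\twoheadrightarrow T_0\dots T_{n-1}$ (resp. $B\twoheadrightarrow yT_1\dots T_{n-1}$) and $A_n\twoheadrightarrow T_n$. Apply the induction hypothesis to $B$, and right application. $\square$

**Lemma 6.** *If $A\twoheadrightarrow B\to_wB'$, then $A\to_w^+A'\twoheadrightarrow B'$ for some $A'$. Hence if $A\twoheadrightarrow B$ and $B$ has a $\to_w$-reduction of length $q$, then $A$ has one of length $\ge q$.*

*Proof.* Write $B=(\lambda y.P)QR_1\dots R_n$. By Lemma 5, $A\twoheadrightarrow_wA_0Q'R_1'\dots R_n'$ with $A_0$ an abstraction reducing to $\lambda y.P$, $Q'\twoheadrightarrow Q$ and $R_i'\twoheadrightarrow R_i$. Reductions of an abstraction happen in its body, so $A_0=\lambda y.P'$ with $P'\twoheadrightarrow P$. Contract the head redex: $A\to_w^+P'[y:=Q']R_1'\dots R_n'\twoheadrightarrow P[y:=Q]R_1\dots R_n=B'$. The second claim follows by repeating this $q$ times. $\square$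

With these tools the special case of Section 1 gives Theorem 1 itself, with the naive $V$. If the $w$-path of $M$ has finite length $q$, take $V=KM$. The $w$-path of $KMr$ starts $KMr\to_w(\lambda b.M)r\to_wM$ and has length $q+2$. If $M\twoheadrightarrow KMr$, then Lemma 6 would give $M$ a $\to_w$-reduction of length at least $q+2$, which is impossible. So $\mathcal F=\varnothing$ works. What remains is the case of an infinite $w$-path.

## 5. The term $V=\mathsf A\,\mathsf P\,\mathsf H$

Put $S=\lambda x.\lambda y.\lambda z.xz(yz)$. First we write $M$ as code over two instructions, so that all of it can be visited by a dry run.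

**Lemma 7.** *From $M$ one can construct a term $m$, built from the variables $s,k$ by application only, with $\hat m:=m[s:=S,k:=K]\twoheadrightarrow M$.*

*Proof.* Call a term a polynomial if it is built from variables, $S$ and $K$ by application, with $S$ and $K$ treated as atoms. For polynomials put

* $[x]x=SKK$;
* $[x]P=KP$ if $x\notin FV(P)$;
* $[x](PQ)=S([x]P)([x]Q)$ otherwise.

Then $[x]P$ is a polynomial and $FV([x]P)=FV(P)\setminus\{x\}$. Moreover $[x]P\twoheadrightarrow\lambda x.P$, by induction on $P$. In the first case $SKK\twoheadrightarrow\lambda z.Kz(Kz)\twoheadrightarrow I$. In the second, $KP\to_\beta\lambda b.P=\lambda x.P$ with $b$ fresh. In the third, with $z$ fresh,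
$$S([x]P)([x]Q)\twoheadrightarrow\lambda z.([x]P)z(([x]Q)z)\twoheadrightarrow\lambda z.(\lambda x.P)z((\lambda x.Q)z)\twoheadrightarrow\lambda x.PQ .$$
Define $y^c=y$, $(AB)^c=A^cB^c$, $(\lambda x.A)^c=[x]A^c$. By induction $FV(A^c)=FV(A)$ and $A^c\twoheadrightarrow A$; for abstractions, $[x]A^c\twoheadrightarrow\lambda x.A^c\twoheadrightarrow\lambda x.A$. Since $M$ is closed, $M^c$ is built from $S,K$ by application only. Let $m$ be $M^c$ with $S,K$ replaced by $s,k$; then $\hat m=M^c\twoheadrightarrow M$. $\square$

For instance, $M=I$ gives $M^c=SKK$ and $m=skk$.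

Now put
$$\tau=\lambda s.\lambda k.(sIII)(kII),\qquad\mathsf A=\lambda p.\lambda h.\,(p\,\tau)(hIII)(p\,h),\qquad\mathsf P=\lambda f.f\,S\,K,\qquad\mathsf H=\lambda s.\lambda k.\lambda u.\,m,$$
$$V=\mathsf A\,\mathsf P\,\mathsf H .$$

Here $\mathsf P$ stores the two instructions, $\mathsf H$ stores the code $m$ and accepts a dummy argument $u$ (note $u\notin FV(m)$), and $\mathsf A$ is the scheduler. It first tests the instructions with $p\tau$, then tests the code with $hIII$, and only then executes the code with $ph$. The terms $\mathsf A,\mathsf P,\mathsf H$ are closed normal forms, and no variable is bound twice along a branch of $V$.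

**Proof of part 1 of Theorem 1.** The purpose is to run $Vr$ by hand; the run will be refined in Section 7. For $t$ built from $s,k$ by application, let $t_I=t[s:=I,k:=I]$. Then for all terms $X_1,\dots,X_n$,
$$t_IX_1\dots X_n\twoheadrightarrow_wIX_1\dots X_n .\tag{1}$$
This is trivial for a variable $t$; for $t=t_1t_2$, with $X_1\dots X_n$ abbreviated $\vec X$, we get $(t_1)_I(t_2)_I\vec X\twoheadrightarrow_wI(t_2)_I\vec X\to_w(t_2)_I\vec X\twoheadrightarrow_wI\vec X$. Now for every $r\in\Lambda^o$:
$$\begin{aligned}
Vr&\twoheadrightarrow_w(\mathsf P\tau)(\mathsf HIII)(\mathsf P\mathsf H)r\twoheadrightarrow_w\tau SK(\mathsf HIII)(\mathsf P\mathsf H)r\twoheadrightarrow_wSIII(KII)(\mathsf HIII)(\mathsf P\mathsf H)r\\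
&\twoheadrightarrow_wII(II)(KII)(\mathsf HIII)(\mathsf P\mathsf H)r\twoheadrightarrow_wKII(\mathsf HIII)(\mathsf P\mathsf H)r\twoheadrightarrow_wI(\mathsf HIII)(\mathsf P\mathsf H)r\\
&\twoheadrightarrow_w\mathsf HIII(\mathsf P\mathsf H)r\twoheadrightarrow_wm_I(\mathsf P\mathsf H)r\twoheadrightarrow_w\mathsf P\mathsf Hr\twoheadrightarrow_w\mathsf HSKr\twoheadrightarrow_w\hat m .
\end{aligned}$$
The step from $m_I(\mathsf P\mathsf H)r$ uses (1), and the last one uses $u\notin FV(m)$. So
$$Vr\to_w^+\hat m\twoheadrightarrow M\qquad\text{for every }r\in\Lambda^o.\tag{2}$$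
This is part 1. $\square$

## 6. An evaluator with environments

The $w$-path of $Vr$ substitutes terms into terms, and we lose sight of which piece of $V$ a subterm came from. For part 2 we must know which *occurrences* in $V$ have been executed. So we evaluate without substituting.

For a subterm occurrence $T$ of $V$, let $Bd(T)$ be the set of variables bound by $\lambda$'s above $T$. Since $V$ is closed, $FV(T)\subseteq Bd(T)$.

**Definition.** A *closure* is either the atom $*$ or a pair $(T,e)$ with $T$ a subterm occurrence of $V$ and $e$ a function from $Bd(T)$ to closures (inductively). A *state* is $\langle T,e,\pi\rangle$ with $(T,e)$ a closure and $\pi$ a finite list of closures, the *stack*; $\varepsilon$ is the empty stack. $T$ is the *control*. The transitions are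

* push: $\langle T_1T_2,e,\pi\rangle\to\langle T_1,e,(T_2,e)\pi\rangle$;
* pop: $\langle\lambda y.T,e,c\,\pi\rangle\to\langle T,e[y:=c],\pi\rangle$;
* look: $\langle y,e,\pi\rangle\to\langle T,e',\pi\rangle$ if $e(y)=(T,e')$.

The atom $*$ stands for the unknown argument $r$. For a small example, use the same definition with the closed term $(\lambda x.xx)I$ in place of $V$. Writing $e=\{x\mapsto(I,\varnothing)\}$, the run from $\langle(\lambda x.xx)I,\varnothing,\varepsilon\rangle$ is
$$\langle\lambda x.xx,\varnothing,(I,\varnothing)\rangle,\ \langle xx,e,\varepsilon\rangle,\ \langle x,e,(x,e)\rangle,\ \langle I,\varnothing,(x,e)\rangle,\ \langle i,\{i\mapsto(x,e)\},\varepsilon\rangle,\ \langle x,e,\varepsilon\rangle,\ \langle I,\varnothing,\varepsilon\rangle,$$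
where it stops. It has two pops, and the $w$-path $(\lambda x.xx)I\to_wII\to_wI$ has two steps. This agreement is general, as we now check.

Put $\mathrm{size}(*)=1$ and $\mathrm{size}(T,e)=\mathrm{len}(T)+\sum_y\mathrm{size}(e(y))$, where $\mathrm{len}(T)\ge1$ is the number of symbols of $T$. Push replaces the control by a shorter term with the same environment. Look replaces the control closure $(y,e)$ by $e(y)$, whose size is one of the summands. Both strictly decrease the size of the control closure, so **an infinite run has infinitely many pops**. Also, a run remains a run when closures are added at the bottom of all its stacks.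

Given a closed term $r_0$, *unload* by
$$[\![*]\!]=r_0,\qquad[\![T,e]\!]=T[y:=[\![e(y)]\!]]_{y\in dom(e)},\qquad[\![\langle T,e,c_1\dots c_k\rangle]\!]=[\![T,e]\!]\,[\![c_1]\!]\dots[\![c_k]\!] .$$
All unloadings are closed. Push and look do not change the unloading of a state. A pop is exactly one $\to_w$-step on it: $(\lambda y.T)[\theta]\,[\![c]\!]\cdots\to_wT[\theta,y:=[\![c]\!]]\cdots$, where $\theta$ is the substitution given by $e$; its values are closed and $y\notin dom(e)$, because no variable is bound twice along a branch.

## 7. What the run on $V$ visits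

Let $t_0=\langle V,\varnothing,*\rangle\to t_1\to t_2\to\cdots$ be the run from $t_0$, with $t_j=\langle T_j,e_j,\pi_j\rangle$. "The $S$" and "the $K$" of $\mathsf P$ are the occurrences displayed in $\mathsf P=\lambda f.f\,S\,K$.

**Lemma 8.**

(a) *There is $\kappa$ with $t_\kappa=\langle\lambda u.m,e,*\rangle$ (for some $e$) and $t_{\kappa+1}=\langle m,e_*,\varepsilon\rangle$, where $e_*(s)=(S,e')$ and $e_*(k)=(K,e')$ with the $S$, $K$ of $\mathsf P$ and $dom(e')=\{f\}$, and $e_*(u)=*$. In $t_0,\dots,t_\kappa$ the atom $*$ is the last stack entry and occurs nowhere else.*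

(b) *Every subterm occurrence of $m$, of the $S$ of $\mathsf P$, and of the $K$ of $\mathsf P$ is the control of some $t_j$ with $j<\kappa$.*

(c) *For $j>\kappa$, the control of $t_j$ is a subterm occurrence of $m$, or of the $S$ or the $K$ of $\mathsf P$. No look ever meets $*$. So the run can stop only in a state $\langle\lambda y.T,e,\varepsilon\rangle$.*

(d) *$t_2=\langle\mathsf A,\varnothing,(\mathsf P,\varnothing)(\mathsf H,\varnothing)*\rangle$. For $j\ge2$ every $T_j$ is a subterm of $\mathsf A$, $\mathsf P$ or $\mathsf H$, hence a normal form. So if $T_j$ is not an abstraction, it has the form $ya_1\dots a_n$ with $n\ge0$ and $y\in Bd(T_j)=dom(e_j)$.*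

Parts (a) and (b) say that everything that matters is executed before $*$ is accepted; part (c) says that nothing else is executed afterwards.

*Proof of (d).* Two pushes lead from $t_0$ to $t_2$. Afterwards only subterms of $\mathsf A,\mathsf P,\mathsf H$ occur in closures. A normal form that is not an abstraction is a variable applied to arguments, and that variable is free in $T_j$, hence in $Bd(T_j)$.

*Proof of (a) and (b).* We follow the run. Call a closure $(I,\cdot)$ with $I$ an occurrence of $\lambda i.i$ an *$I$-closure*. The run goes
$$\langle I,\cdot,(T,e)\pi\rangle\to\langle i,\cdot,\pi\rangle\to\langle T,e,\pi\rangle.\tag{3}$$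
"Reaching an $I$-closure with stack $\pi$" means reaching a state $\langle I,\cdot,\pi\rangle$. In stacks we write a closure by its term when its environment is clear, and $I$ for an $I$-closure.

**Phase 1: reaching the $S$ of $\mathsf P$.** Two pops from $t_2$ give control $(p\tau)(hIII)(ph)$ with environment $e=\{p\mapsto(\mathsf P,\varnothing),h\mapsto(\mathsf H,\varnothing)\}$ and stack $*$. Three pushes give control $p$ with stack $(\tau,e)(hIII,e)(ph,e)*$. A look gives control $\mathsf P$ with the same stack. A pop and two pushes give control $f$ with stack $(S,e_f)(K,e_f)(hIII,e)(ph,e)*$, where $e_f(f)=(\tau,e)$. A look gives $\tau$. Two pops give control $(sIII)(kII)$, with $s\mapsto(S,e_f)$, $k\mapsto(K,e_f)$ and stack $(hIII)(ph)*$. Four pushes and a look give control $S$, the occurrence in $\mathsf P$, with stack $I\,I\,I\,(kII)(hIII)(ph)*$.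

**Phase 2: visiting all of $S$.** Three pops visit $S$, $\lambda y.\lambda z.xz(yz)$, $\lambda z.xz(yz)$ and give control $xz(yz)$ with $x,y,z$ bound to $I$-closures and stack $(kII)(hIII)(ph)*$. The run then visits, in order:

* $xz$ (push), then $x$ (push);
* an $I$ with stack $(z)(yz)(kII)(hIII)(ph)*$ (look), then by (3) the first $z$;
* an $I$ with stack $(yz)(kII)(hIII)(ph)*$ (look), then by (3) $yz$;
* $y$ (push), then an $I$ with stack $(z)(kII)(hIII)(ph)*$ (look), then by (3) the second $z$;
* an $I$-closure with stack $(kII)(hIII)(ph)*$ (look).

All subterm occurrences of the $S$ have been controls.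

**Phase 3: visiting all of $K$, then entering $m$.** By (3) next comes $kII$, by two pushes $k$, and by a look the $K$ of $\mathsf P$ with stack $I\,I\,(hIII)(ph)*$. Two pops visit $\lambda b.a$ and then $a$, and a look reaches an $I$-closure with stack $(hIII)(ph)*$. All subterm occurrences of the $K$ have been controls. By (3) next comes $hIII$, by three pushes $h$, and by a look $\mathsf H$ with stack $I\,I\,I\,(ph)*$. Three pops give control $m$ with $s,k,u$ bound to $I$-closures and stack $(ph)*$.

**Phase 4: visiting all of $m$.** Let $e_1$ be this environment. We show by induction on subterm occurrences $t$ of $m$, for every $\pi$: the run from $\langle t,e_1,\pi\rangle$ visits all subterm occurrences of $t$ and then reaches an $I$-closure with stack $\pi$. For $t=s$ or $t=k$ this is one look. For $t=t_1t_2$: a push gives $\langle t_1,e_1,(t_2,e_1)\pi\rangle$. By induction the run visits all of $t_1$ and reaches an $I$-closure with stack $(t_2,e_1)\pi$, hence by (3) it reaches $\langle t_2,e_1,\pi\rangle$; apply induction again. So all subterm occurrences of $m$ become controls, and the run reaches an $I$-closure with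 stack $(ph)*$.

**Phase 5: accepting $*$.** By (3) next comes $ph$ with stack $*$; by a push $p$ with stack $(h,e)*$; by a look $\mathsf P$ with the same stack; by a pop $fSK$ with stack $*$; by two pushes $f$ with stack $(S,e')(K,e')*$, where $e'=\{f\mapsto(h,e)\}$; by a look $h$; and by a look $\mathsf H$ with stack $(S,e')(K,e')*$. Two pops give control $\lambda u.m$ with stack $*$, which is $t_\kappa$. One more pop gives $t_{\kappa+1}=\langle m,e_*,\varepsilon\rangle$ as described in (a).

Up to $t_\kappa$, the atom $*$ has stayed at the bottom of the stack and has not entered any environment. This proves (a) and (b), and shows that no look meets $*$ up to $t_{\kappa+1}$.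

*Proof of (c).* The purpose is to exhibit a set of closures that the run cannot leave. Let $\mathcal C$ be the least set of closures containing

* all $(T,e_*)$ with $T$ a subterm occurrence of $m$;
* all $(T,e'')$ with $T$ a subterm occurrence of the $S$ or the $K$ of $\mathsf P$ such that $e''(v)\in\mathcal C$ for all $v\in dom(e'')\setminus\{f\}$.

Then $*\notin\mathcal C$. We claim that for $j>\kappa$ the control closure and all stack entries of $t_j$ lie in $\mathcal C$. This holds for $t_{\kappa+1}=\langle m,e_*,\varepsilon\rangle$, and it is preserved:

* A push keeps the environment and passes to subterms.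
* There are no abstractions in $m$, so a pop has its control in $S$ or $K$; it binds a stack entry, which lies in $\mathcal C$.
* A look from inside $m$ concerns $s$ or $k$, since $u$ does not occur in $m$, and leads to $(S,e')$ or $(K,e')$. These lie in $\mathcal C$ because $dom(e')=\{f\}$.
* A look from inside $S$ or $K$ concerns a variable $v\ne f$, because $f$ does not occur in $S$ or $K$, and $e''(v)\in\mathcal C$.

In particular no look meets $*$ after $t_\kappa$ either. The run can stop only when a look meets $*$ or a pop meets an empty stack, so only the latter remains. $\square$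

## 8. Impostors of $V$ betray themselves

Suppose a term $E$, possibly with free variables, becomes an expansion of $V$ after closed terms are substituted for these variables. Part of what makes $E$ an expansion of $V$ may be hidden in the substituted terms. The next lemma says that then either $E$ hands control to one of its variables on its own, without seeing an argument, or nothing relevant is hidden and $EF$ runs as long as $V$ does.

The lemma is false for $KM$ in place of $V$, and this is what made Section 3 possible. Take $E=Kx$ with $M$ substituted for $x$. Then $E$ does not $w$-reduce to a term with head $x$, since $Kx\to_w\lambda b.x$ stops. Yet $KxF\to_w(\lambda b.x)F\to_wx$ stops as well, for every $F$ whatsoever. With our $V$ the analogous attempt $E=\mathsf A\mathsf Px$, with $\mathsf H$ substituted for $x$, is caught: following the computation of Section 5, $\mathsf A\mathsf Px\twoheadrightarrow_w(\mathsf P\tau)(xIII)(\mathsf Px)\twoheadrightarrow_wKII(xIII)(\mathsf Px)\twoheadrightarrow_wxIII(\mathsf Px)$, with $x$ in head position. Hiding the instruction $K$, as in $E=\mathsf A(\lambda f.fSx)\mathsf H$, is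 caught too: $E\twoheadrightarrow_wSIII(xII)(\mathsf HIII)((\lambda f.fSx)\mathsf H)\twoheadrightarrow_wxII(\mathsf HIII)((\lambda f.fSx)\mathsf H)$.

Throughout this section, $\vec x$ is a finite list of variables not occurring (free or bound) in $V$, and $\rho$ is a substitution of closed terms for $\vec x$.

**Lemma 9 (one step of decoration).** *Let $T$ be a subterm occurrence of $V$ and $T'$ a term with $FV(T')\subseteq\vec x\cup Bd(T)$ and $T'[\rho]\twoheadrightarrow T$. Suppose $T'$ does not $\twoheadrightarrow_w$-reduce to any $x_i\vec A$ with $x_i\in\vec x$. Then $T'\twoheadrightarrow_wT''$, where*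

* *$T''=y$ if $T=y$;*
* *$T''=\lambda y.T_0'$ with $T_0'[\rho]\twoheadrightarrow T_0$ if $T=\lambda y.T_0$;*
* *$T''=T_1'T_2'$ with $T_i'[\rho]\twoheadrightarrow T_i$ if $T=T_1T_2$.*

*Moreover $FV(T_0')\subseteq\vec x\cup Bd(T_0)$, resp. $FV(T_i')\subseteq\vec x\cup Bd(T_i)$.*

*Proof.* The idea is that $T'$ must follow the $w$-path of $T'[\rho]$, since it is never blocked at a variable that $\rho$ replaces. By Lemma 4, $T'[\rho]\to_w^qW$ for some $q$, where $W$ is respectively $y$, or $\lambda y.W_0$ with $W_0\twoheadrightarrow T_0$, or $W_1W_2$ with $W_i\twoheadrightarrow T_i$. Let $T'=D_0\to_wD_1\to_w\cdots$ be the $w$-path of $T'$. Then $D_j[\rho]\to_wD_{j+1}[\rho]$ for each step. Suppose this path ended at $D_j$ with $j<q$. Then $D_j$ is an abstraction or $b\vec A$ with $b\in Bd(T)$, as heads in $\vec x$ are excluded. So $D_j[\rho]$ is irreducible too, and by determinism the path of $T'[\rho]$ has length $j<q$, a contradiction. So $D_q$ exists. Put $T'':=D_q$; by determinism $T''[\rho]=W$.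

Since $T''$ is not a variable of $\vec x$, the terms $T''$ and $W$ have the same outermost constructor. If $W=y$, then $T''$ is a variable $b\in Bd(T)$ with $b=b[\rho]=y$. If $W=\lambda y.W_0$, then $T''$ is an abstraction; as $y\notin\vec x\cup Bd(T)\supseteq FV(T'')$, its bound variable can be named $y$, and $T''=\lambda y.T_0'$ with $T_0'[\rho]=W_0\twoheadrightarrow T_0$. If $W=W_1W_2$, then $T''=T_1'T_2'$ with $T_i'[\rho]=W_i\twoheadrightarrow T_i$. Reduction creates no free variables, which gives the last claim. $\square$

**Lemma 10 (exploration).** *Assume the run $t_0,t_1,\dots$ is infinite. Let $E,F$ be terms with free variables in $\vec x$, with $E[\rho]\twoheadrightarrow V$. If $E$ does not $\twoheadrightarrow_w$-reduce to any term $x_i\vec A$ with $x_i\in\vec x$, then $EF$ has an infinite $\to_w$-reduction.*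

*Proof.*

**Step 1: decorate the occurrences of $V$.** The purpose is to find inside $E$ a counterpart of each relevant piece of $V$, once and for all. We define terms $T^\bullet$ for some occurrences $T$ of $V$, from the root downwards, with $T^\bullet[\rho]\twoheadrightarrow T$ and $FV(T^\bullet)\subseteq\vec x\cup Bd(T)$. Put $V^\bullet:=E$. Call $T$ *good* if $T^\bullet$ is defined and does not $\twoheadrightarrow_w$-reduce to any $x_i\vec A$. For good $T$, fix one $T''$ obtained from $T'=T^\bullet$ by Lemma 9, and let the children of $T$ receive the corresponding components $T_0'$, resp. $T_1',T_2'$, as their $^\bullet$-terms. So $T^\bullet$ is defined iff $T=V$ or the parent of $T$ is good. Goodness depends only on the occurrence, not on the moment at which the run meets it.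

**Step 2: simulate the run.** We show that $EF$ imitates the run as long as its controls are good. Put
$$|{*}|:=F,\qquad|T,e|:=T^\bullet[b:=|e(b)|]_{b\in Bd(T)},\qquad|\langle T,e,c_1\dots c_k\rangle|:=|T,e|\,|c_1|\dots|c_k|,$$
whenever all required terms are defined. All $|c|$ have free variables in $\vec x$. The claim is:

*If $T_0,\dots,T_{j-1}$ are all good, then $|t_j|$ is defined and $EF\twoheadrightarrow_w|t_j|$, with at least as many steps as there are pops among the first $j$ transitions.*

Definedness: closures other than $*$ are created only by push and pop, so every closure $(T,e)\ne*$ occurring in $t_j$ at any depth has $T=V$, or the parent of $T$ was the control of an earlier state, hence good. So $T^\bullet$ is defined.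

Reduction: $|t_0|=EF$. Suppose $EF\twoheadrightarrow_w|t_j|$ and $T_j$ is good. As $T_j^\bullet\twoheadrightarrow_wT_j''$, closure under substitution gives $|T_j,e_j|\twoheadrightarrow_wT_j''[b:=|e_j(b)|]$, also when followed by the stack arguments.

* If $T_j=T_1T_2$, the result is $|T_1,e_j|\,|T_2,e_j|$, as $T_j''=T_1^\bullet T_2^\bullet$.
* If $T_j=y$, it is $|e_j(y)|$.
* If $T_j=\lambda y.T$ and $\pi_j=c\pi$, it is $(\lambda y.T^\bullet)[b:=|e_j(b)|]$, and $(\lambda y.T^\bullet)[b:=|e_j(b)|]\,|c|\to_w|T,e_j[y:=c]|$, because $y$ is not free in the terms $|e_j(b)|$.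

In each case, followed by the rest of the stack, we arrive at $|t_{j+1}|$, with at least one step for a pop.

**Step 3: all controls are good.** First take $j\le\kappa$. By Lemma 8(a), in $t_0,\dots,t_\kappa$ the atom $*$ is only the bottom entry, and it is not popped by the transitions between these states. Let $t_j^-$ be $t_j$ without the bottom $*$. Then $t_0^-\to t_1^-\to\cdots\to t_\kappa^-$ is a run, $|t_0^-|=E$, and the argument of Step 2 gives $E\twoheadrightarrow_w|t_j^-|$ for $j\le\kappa$ as long as $T_0,\dots,T_{j-1}$ are good. Suppose $T_j$ with $j\le\kappa$ were the first control that is not good. Then $T_j^\bullet$ is defined, so $T_j^\bullet\twoheadrightarrow_wx_i\vec A$ for some $i$. The variable $x_i$ is not among the substituted variables $b\in Bd(T_j)$, so $|t_j^-|$, and hence $E$, would $\twoheadrightarrow_w$-reduce to a term with head variable $x_i$, contrary to hypothesis. So $T_0,\dots,T_\kappa$ are good.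

Now take $j>\kappa$. By Lemma 8(c), $T_j$ is a subterm occurrence of $m$, or of the $S$ or the $K$ of $\mathsf P$. By Lemma 8(b), the same occurrence was already the control $T_i$ for some $i<\kappa$. Hence it is good.

**Step 4: conclude.** The run is infinite, so it has infinitely many pops. By Steps 2 and 3 the $w$-path of $EF$ has at least as many steps as there are pops, so it is infinite. $\square$

## 9. The $w$-path of $Vr_0$ returns to its start

We turn to part 2 of Theorem 1. Let $R=\{r\in\Lambda^o:M\twoheadrightarrow Vr\}$. If $R=\varnothing$, take $\mathcal F=\varnothing$. From now on $R\ne\varnothing$; fix $r_0\in R$, use it in the unloading, and put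
$$N:=Vr_0=\mathsf A\mathsf P\mathsf Hr_0,\qquad N=N_0\to_wN_1\to_w\cdots\ \text{ its $w$-path.}$$

**Step 1: basic facts.** The purpose is to show that the run of Section 7 is infinite and describes the path of $N$.

* *$N\twoheadrightarrow Vr$ for all $r\in R$.* By (2), $N\twoheadrightarrow M\twoheadrightarrow Vr$.
* *$N_1\twoheadrightarrow N$.* By (2), $N\to_w^+\hat m$, so $N_1\twoheadrightarrow_w\hat m\twoheadrightarrow M\twoheadrightarrow Vr_0=N$.
* *The path is infinite.* If it had finite length $q$ (and $q\ge1$, since $N$ is not irreducible), that of $N_1$ would have length $q-1$. But $N_1\twoheadrightarrow N$, and Lemma 6 gives a $\to_w$-reduction from $N_1$ of length at least $q$. Contradiction.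
* *No abstraction is convertible to $N$.* Otherwise, by Church–Rosser, $N$ and that abstraction have a common reduct, which is an abstraction. By Lemma 4 the $w$-path of $N$ then contains an abstraction, at which it ends. Contradiction.

By Lemma 8(d), $[\![t_2]\!]=\mathsf A\mathsf P\mathsf Hr_0=N$. If the run stopped, then by Lemma 8(c) it would stop in a state $\langle\lambda y.T,e,\varepsilon\rangle$, which unloads to an abstraction reachable from $N$; this is impossible. So the run is infinite with infinitely many pops. The terms $N_i$ are the unloadings of the $t_j$, $j\ge2$, and Lemma 10 is applicable.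

**Step 2: a cycle, and the set $\mathcal F$.** We cut out of the run a segment after which the path is back at an expansion of its start, piece by piece. Apply Lemma 5 to $N_1\twoheadrightarrow\mathsf A\mathsf P\mathsf Hr_0$. There is $L\ge1$ with
$$N_L=A_0A_1A_2A_3,\quad A_0\text{ an abstraction},\quad A_0\twoheadrightarrow\mathsf A,\ A_1\twoheadrightarrow\mathsf P,\ A_2\twoheadrightarrow\mathsf H,\ A_3\twoheadrightarrow r_0.\tag{4}$$
Let $t_\ell$ be the state about to make the $(L+1)$-st pop after $t_2$. Exactly $L$ pops lie between $t_2$ and $t_\ell$, so $[\![t_\ell]\!]=N_L$; and $T_\ell$ is an abstraction. The decomposition of a term into an abstraction applied to a list of arguments is unique, so $\pi_\ell=c_1c_2c_3$, $[\![T_\ell,e_\ell]\!]=A_0$ and $[\![c_i]\!]=A_i$. Define the finite set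
$$\mathcal F=\{[\![c]\!]:c\text{ last entry of }\pi_j\ne\varepsilon,\ 2\le j\le\ell\}\ \cup\ \{[\![a_n,e_j]\!]:T_j=ya_1\dots a_n,\ n\ge1,\ 2\le j\le\ell\}.$$

After $N_L$ the path need not repeat itself literally: $A_0$ is only an expansion of $\mathsf A$, and so on. In Section 3 this was how $K_n$ carried hidden data from one round to the next. We need a notion of "same state, up to expansion of the code".

**Definition.** For closed $U$ and closures $c$, define $U\sqsupseteq c$ ("$U$ *covers* $c$") by recursion on $c$:

* $U\sqsupseteq*$ iff $U\twoheadrightarrow r_0$;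
* $U\sqsupseteq(T,e)$ iff $U=T'[\theta]$ for some $T'$ and $\theta$ with $T'\twoheadrightarrow T$, $FV(T')\subseteq dom(e)$, and, for each $y\in dom(e)$, $\theta(y)$ closed with $\theta(y)\sqsupseteq e(y)$.

Say $UU_1\dots U_k\sqsupseteq\langle T,e,c_1\dots c_k\rangle$ if $U\sqsupseteq(T,e)$ and $U_i\sqsupseteq c_i$ for all $i$.

For example, let $T=fSK$ in $\mathsf P$, with $e(f)=(\mathsf H,\varnothing)$. Then $U=I(I\mathsf H)SK$ covers $(T,e)$: take $T'=IfSK\twoheadrightarrow fSK$ and $\theta(f)=I\mathsf H$, which covers $(\mathsf H,\varnothing)$ because it is closed and reduces to $\mathsf H$.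

By induction on $c$, $U\sqsupseteq c$ implies $U\twoheadrightarrow[\![c]\!]$: indeed $T'[\theta]\twoheadrightarrow T[\theta]\twoheadrightarrow T[y:=[\![e(y)]\!]]$.

**Lemma 11 (lifting).** *Let $j\ge2$ and $Y=T'[\theta]\vec U\sqsupseteq t_j$ with $T',\theta$ as in the definition. Then $T'\twoheadrightarrow_wT''$ with $T''$ of the shape of $T_j$ and with components reducing to those of $T_j$. The $w$-path of $Y$ runs through the terms $D[\theta]\vec U$ with $T'\twoheadrightarrow_wD\twoheadrightarrow_wT''$, up to $T''[\theta]\vec U$. After one more $\to_w$-step if $T_j$ is an abstraction, and after no step otherwise, it is at a term covering $t_{j+1}$.*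

*Proof.* As $T'\twoheadrightarrow T_j$, Lemma 4 gives $T''$: it is $y$, or $\lambda y.T_0'$ with $T_0'\twoheadrightarrow T_0$, or $T_1'T_2'$ with $T_i'\twoheadrightarrow T_i$, according to $T_j$. The second claim is closure of $\to_w$ under substitution and right application. For the third, consider the transition.

* Push: $(T_1'T_2')[\theta]\vec U=T_1'[\theta]\,T_2'[\theta]\,\vec U$, and $T_i'[\theta]\sqsupseteq(T_i,e_j)$.
* Look: $y[\theta]\vec U=\theta(y)\vec U$, and $\theta(y)\sqsupseteq e_j(y)$, which is the control closure of $t_{j+1}$ and is $\ne*$ by Lemma 8(c).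
* Pop: with $\vec U=U_1U_2\dots$, we have $(\lambda y.T_0')[\theta]U_1U_2\dots\to_wT_0'[\theta,y:=U_1]U_2\dots$. Here $U_1$ is closed and covers the popped closure $c_1$, and $FV(T_0')\subseteq dom(e_j)\cup\{y\}$, so $T_0'[\theta,y:=U_1]\sqsupseteq(T_0,e_j[y:=c_1])$. $\square$

**Step 3: the whole path consists of covers of $t_2,\dots,t_\ell$.** The purpose is to describe every $N_i$, $i=0,1,2,\dots$, by finitely many states. We cut the path into blocks. Put $X^{(0)}:=N=\mathsf A\mathsf P\mathsf Hr_0$. It covers $t_2=\langle\mathsf A,\varnothing,(\mathsf P,\varnothing)(\mathsf H,\varnothing)*\rangle$.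

Given $X^{(q)}\sqsupseteq t_2$ on the $w$-path of $N$, apply Lemma 11 to $t_2,\dots,t_{\ell-1}$ in turn. This leads along the path to some $Y=T'[\theta]U_1U_2U_3\sqsupseteq t_\ell$. Then go on to
$$X^{(q+1)}:=T''[\theta]U_1U_2U_3,\qquad T''\text{ an abstraction},\quad T'\twoheadrightarrow_wT''\twoheadrightarrow T_\ell,$$
which is also on the path. All of $T''[\theta],U_1,U_2,U_3$ are closed, and by (4)
$$T''[\theta]\twoheadrightarrow[\![T_\ell,e_\ell]\!]=A_0\twoheadrightarrow\mathsf A,\quad U_1\twoheadrightarrow A_1\twoheadrightarrow\mathsf P,\quad U_2\twoheadrightarrow A_2\twoheadrightarrow\mathsf H,\quad U_3\twoheadrightarrow A_3\twoheadrightarrow r_0 .$$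
A closed term covers $(\mathsf A,\varnothing)$ as soon as it reduces to $\mathsf A$, and likewise for the others. Hence $X^{(q+1)}\sqsupseteq t_2$, and the construction continues. At least $L\ge1$ steps separate $X^{(q)}$ from $X^{(q+1)}$, because $L$ pops lie between $t_2$ and $t_\ell$. So the blocks exhaust the path, and **every** $N_i$ has a representation
$$N_i=D[\theta]U_1\dots U_k,\quad 2\le j\le\ell,\quad D\twoheadrightarrow T_j,\quad FV(D)\subseteq dom(e_j),\quad\theta(y)\sqsupseteq e_j(y),\quad U_i\sqsupseteq c_i,\quad\pi_j=c_1\dots c_k,\tag{5}$$
where $D$ lies on the reduction $T'\twoheadrightarrow_wT''$ used for index $j$ in a block containing $N_i$. (In "$U_i\sqsupseteq c_i$" the index $i$ runs over $1,\dots,k$.)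

Fix such a block and, among the representations of $N_i$ arising in it at the position of $N_i$, choose one with $j$ maximal. *Then $D$ is not a variable.* For suppose $D$ is a variable $y$. It is irreducible, so $D=T''$, and by the shape of $T''$ we get $T_j=y$. Hence $j<\ell$, as $T_\ell$ is an abstraction. By the look case of Lemma 11, $N_i=\theta(y)\vec U$ is the cover of $t_{j+1}$ produced by lifting. So it has a representation with index $j+1$ at the same position, contradicting maximality.

## 10. Reading off the argument $r$

**Step 4: every $r\in R$ is convertible to an element of $\mathcal F$.** Let $r\in R$. By Step 1, $N\twoheadrightarrow Vr$. By Lemma 4 some $N_i$ is an application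
$$N_i=Y^-Z,\qquad Y^-\twoheadrightarrow V,\qquad Z\twoheadrightarrow r .$$
Take a representation (5) of this $N_i$ with $D$ not a variable.

*Case $k\ge1$.* Then $Z=U_k\twoheadrightarrow[\![c_k]\!]$, where $c_k$ is the last entry of $\pi_j$. So $r=_\beta[\![c_k]\!]\in\mathcal F$.

*Case $k=0$.* Then $N_i=D[\theta]$. By Step 1, $N_i$ is not an abstraction, so $D$ is not an abstraction. As $D$ is not a variable either, $D=EF$ with
$$E[\theta]=Y^-\twoheadrightarrow V,\qquad F[\theta]=Z\twoheadrightarrow r .$$
If $T_j$ were an abstraction, then $N_i=D[\theta]$ would reduce to the abstraction $T_j[\theta]$, contradicting Step 1. So by Lemma 8(d), $T_j=ya_1\dots a_n$ with $n\ge0$ and $y\in dom(e_j)$. From $D\twoheadrightarrow T_j$ and Lemma 5,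
$$EF=D\twoheadrightarrow_wyA_1\dots A_n,\qquad A_i\twoheadrightarrow a_i,\tag{6}$$
and $yA_1\dots A_n$ is $\to_w$-irreducible. So $EF$ has no infinite $\to_w$-reduction.

Now Lemma 10 applies. Rename the variables of $dom(e_j)$ in $D$ to fresh variables $\vec x$ not occurring in $V$, and let $\rho$ be the correspondingly renamed $\theta$, whose values are closed. Then $E$ and $F$ have free variables in $\vec x$, and $E[\rho]=Y^-\twoheadrightarrow V$. Since $EF$ has no infinite $\to_w$-reduction, Lemma 10 shows that $E$ $w$-reduces to a term with head variable in $\vec x$; with names restored,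
$$E\twoheadrightarrow_wx\vec A'\qquad\text{for some }x\in dom(e_j).$$
Hence $EF\twoheadrightarrow_wx\vec A'F$, which is irreducible. The $w$-path of $EF$ has only one end, so by (6) $x\vec A'F=yA_1\dots A_n$. So $n\ge1$ and $F=A_n\twoheadrightarrow a_n$. Therefore
$$Z=F[\theta]\twoheadrightarrow a_n[\theta]\twoheadrightarrow a_n[y:=[\![e_j(y)]\!]]_{y\in dom(e_j)}=[\![a_n,e_j]\!]\in\mathcal F,$$
where the second reduction uses $\theta(y)\twoheadrightarrow[\![e_j(y)]\!]$. Since also $Z\twoheadrightarrow r$, we get $r=_\beta[\![a_n,e_j]\!]$.

In both cases $r$ is convertible to an element of the finite set $\mathcal F$. This proves part 2 of Theorem 1, and with it Corollaries 2 and 3: no hyper-recurrent closed $\lambda$-term exists. $\blacksquare$
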